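# Weak singularities on the two-torus: chaos from cones of angle less than $2\pi$

## 1. Singular potentials, entropy and the Jacobi metric

**Definition 1 (the systems).** Let $M=\mathbb T^2$ carry a smooth Riemannian metric, and let $\Delta=\{a_1,\dots,a_n\}\subset M$ be finite and nonempty. Let $V$ be smooth on $M\setminus\Delta$, and near each $a_j$ let
$$V(q)=-\frac{f_j(q)}{d(q,a_j)^{\alpha_j}}+U_j(q),\qquad f_j(a_j)>0,\quad \alpha_j>0, \tag{1}$$
with $f_j,U_j$ smooth near $a_j$ and $d$ the Riemannian distance. We study the Hamiltonian $H=\|p\|^2/2+V(q)$ on $T^*(M\setminus\Delta)$ with the standard symplectic form $dp\wedge dq$ (no gyroscopic forces). The singular point $a_j$ is *weak* if $0<\alpha_j<1$, *Newtonian* if $\alpha_j=1$, *strong* if $\alpha_j>2$.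

Since $V\to-\infty$ at $\Delta$ and $M$ is compact, $\sup V$ is finite.

Example. On the flat torus $\mathbb R^2/\mathbb Z^2$ let $\Delta=\{a\}$, $a=0$, and $V(q)=-\chi(d(q,a))\,d(q,a)^{-1/2}$, where $0\le\chi\le1$ is a smooth cutoff equal to $1$ near $0$ and to $0$ on $[\frac13,\infty)$. This is (1) with $f=1$, $U=0$, $\alpha=\frac12$: one weak singularity, and $\sup V=0$.

**Definition 2 (noncollision trajectory).** A trajectory is *noncollision* if it is defined for all $t\in\mathbb R$ and never reaches $\Delta$.

Example. In the example above, start close to $a$ with energy $h>0$ and velocity pointing at $a$. By symmetry the motion stays on the ray, with $\dot r=-\sqrt{2(h+r^{-1/2})}$, so $|\dot r|\ge\sqrt{2h}$ and $a$ is reached within time $r_0/\sqrt{2h}$. This is a collision trajectory. If $V=0$ and $\Delta=\emptyset$, every trajectory is noncollision.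

**Definition 3 (Bowen balls, topological entropy).** Let $\phi_t$ be a continuous flow on a compact metric space $(K,\mathrm{dist})$. The Bowen ball of time $t$ and radius $\epsilon$ about $x$ is $\{y:\mathrm{dist}(\phi_\tau x,\phi_\tau y)<\epsilon,\ 0\le\tau\le t\}$. Let $N(t,\epsilon)$ be the least number of such balls covering $K$. Then
$$h_{\rm top}=\lim_{\epsilon\to0}\ \limsup_{t\to\infty}\frac1t\log N(t,\epsilon).$$
It does not depend on the compatible metric. The limsup grows as $\epsilon$ decreases, so to prove $h_{\rm top}>0$ it is enough to find exponential growth of $N(t_n,\epsilon')$ for one fixed $\epsilon'$ along a sequence $t_n\to\infty$.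

Example. Take the flat torus with $V=0$ and the level $\{H=h\}$, $h>0$. Here $\phi_\tau(q,p)=(q+\tau p,p)$. If $|q-q'|<\epsilon/2$ and $|p-p'|<\epsilon/(2(1+t))$, the two orbits stay within $\epsilon$ of each other, in the metric $|q-q'|+|p-p'|$, for $0\le\tau\le t$. The level (a torus times a circle) is covered by at most $C_\epsilon(1+t)$ such sets, so the entropy is $0$, and it is $0$ on every compact invariant subset.

**Definition 4 (chaotic behavior).** A *compact chaotic invariant set* on $\{H=h\}$ is a nonempty compact subset of $\{H=h\}\subset T^*(M\setminus\Delta)$ that is invariant under the flow, consists of noncollision trajectories, and on which the flow has positive topological entropy. The system *exhibits chaotic behavior* if it has such a set on every level $H=h>\sup V$.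

Example. By the preceding computation, free motion on the flat torus ($\Delta=\emptyset$) has no compact chaotic invariant set on any level $h>0$.

**Definition 5 (Jacobi metric).** Fix $h>\sup V$ and a constant $\lambda>0$, to be chosen in Step 2. The Jacobi metric on $M\setminus\Delta$ is
$$g=\lambda^2\cdot2(h-V)\,\|dq\|^2 .$$
We recall Maupertuis' principle: the $g$-geodesics in $M\setminus\Delta$, reparametrized by $ds/dt=2\lambda(h-V)$ with $s$ the $g$-arclength, are exactly the trajectories with $H=h$. The factor is right because $\|\dot q\|=\sqrt{2(h-V)}$ on the level, and $g$-length multiplies this by $\lambda\sqrt{2(h-V)}$.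

Example. For $V=0$ on the flat torus, $g$ is a constant multiple of the flat metric, and trajectories are straight lines.

Example (cones). Let $0<\alpha_j<2$. In geodesic polar coordinates of the original metric near $a_j$ we have $\|dq\|^2=dr^2+G^2d\theta^2$ with $G/r\to1$, and $2(h-V)=2f_j(a_j)r^{-\alpha_j}(1+o(1))$. Hence, uniformly as $r\to0$,
$$g=(1+o(1))\,g_0,\qquad g_0=Fr^{-\alpha_j}(dr^2+r^2d\theta^2)=d\varrho^2+\omega^2\varrho^2d\theta^2, \tag{2}$$
$$F=2\lambda^2f_j(a_j),\qquad \omega=1-\tfrac{\alpha_j}2\in(0,1),\qquad \varrho=\tfrac{\sqrt F}{\omega}\,r^{\omega}.$$
Indeed $d\varrho=\sqrt F\,r^{-\alpha_j/2}dr$ and $\omega^2\varrho^2=Fr^{2-\alpha_j}$. With $\psi=\omega\theta$ this is $d\varrho^2+\varrho^2d\psi^2$, a flat cone of total angle $2\pi\omega<2\pi$.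

**Conventions on lengths, for $0<\alpha_j<2$.** For $x,y\in M\setminus\Delta$ let $d(x,y)$ from now on be the infimum of the $g$-lengths of curves joining them in $M\setminus\Delta$. Since $g\ge2\lambda^2(h-\sup V)\|dq\|^2$, $d$ is bounded below by a multiple of the original distance. By (2), the circle of radius $r$ about $a_j$ has $g$-length $(1+o(1))2\pi\omega\varrho$, and the radial segment from it to $a_j$ has length $(1+o(1))\varrho$; both tend to $0$. So $d$ extends to $M$, induces the usual topology, and makes $M$ a compact length space in which points of $\Delta$ lie at finite distance. "Curve" means rectifiable curve, $\ell$ is length, and a curve is *shortest* if its length equals the distance of its endpoints. By Arzelà–Ascoli and lower semicontinuity of length, any two points are joined by a shortest curve. Off $\Delta$, shortest curves are smooth $g$-geodesics. Lifts of $\Delta$ to covers are denoted $\tilde\Delta$.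

## 2. Does a weak singularity on $\mathbb T^2$ always force chaos?

The problem comes from "Chaotic behavior in the generalized n-center problem" (http://amcm.conf-pdmi.ru/2024/files/20/Piter_2024_Bolotin_thesis.pdf). Theorem 3 there reads as follows. Let $A_k=2-2k^{-1}$, let $n_k$ be the number of singular points with $A_k\le\alpha_j<A_{k+1}$, let $n_\infty$ be the number with $\alpha_j\ge2$, and put
$$A(\Delta)=\sum_{2\le k\le\infty}n_kA_k=n_2+\tfrac43n_3+\tfrac32n_4+\cdots+2n_\infty .$$
If $A(\Delta)>2\chi(M)$, then there is a compact chaotic invariant set of noncollision trajectories on any level $H=h>\sup V$.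

On the torus $\chi=0$, so one singular point with $\alpha_j\ge1$ suffices. Weak points contribute $0$ to $A(\Delta)$, so the case not covered is the one where all singular points are weak. We ask: *if all singular points on $\mathbb T^2$ are weak, and there is at least one, must there be a compact chaotic invariant set on every level $h>\sup V$?* The answer is yes.

**Theorem A.** Let $M=\mathbb T^2$, $\Delta\ne\emptyset$, all $\alpha_j\in(0,2)$ (in particular, all singularities weak), and $h>\sup V$. Then $\{H=h\}$ contains a nonempty compact invariant set of noncollision trajectories with positive topological entropy.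

Theorem B, in Section 11, records three complements.

## 3. Two computations by hand: a cone and a band

**The cone with $\alpha=\frac12$.** Here $\omega=\frac34$ and the total angle is $\frac{3\pi}2$. Come into the apex along one ray and leave along the opposite ray ($\theta$ changes by $\pi$). The two points at distance $m$ from the apex are $2m$ apart along this path, but they bound a flat sector of angle $\frac{3\pi}4$ on either side, and the chord in it has length $2m\sin\frac{3\pi}8<1.85\,m$. So going through the apex is never shortest, and the gain is a fixed proportion of $m$.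

**A nonsingular band.** Take $\mathbb R^2/\mathbb Z^2$ and a smooth $V=V(q_1)$ with $V<V_{\max}$ except at $q_1\in\mathbb Z$, and put $\lambda^2=1/(2(h-V_{\max}))$. Then $g=\rho(q_1)^2|dq|^2$ with $\rho\ge1$, and $\rho=1$ only on $q_1\in\mathbb Z$. A noncontractible closed curve has Euclidean length at least $1$, hence $g$-length at least $1$, with equality only for the circle $\{q_1=0\}$. Cut along it: the universal cover of the resulting annulus is the strip $0\le q_1\le1$, $q_2\in\mathbb R$. Put
$$w(x)=\int_0^x\sqrt{\rho^2-1}\,dq_1,\qquad B^{\pm}(q)=q_2\pm w(q_1).$$
The Euclidean gradient of $B^\pm$ has square $1+(\rho^2-1)=\rho^2$, so $B^\pm$ has $g$-gradient of norm $1$. Hence every curve is at least as long as the increase of $B^+$ along it, with equality on gradient lines: arcs of gradient lines are shortest. In the open strip these lines satisfy $dq_2/dq_1=1/\sqrt{\rho^2-1}$. Since $\rho^2-1=O(q_1^2)$ at $q_1=0$, and similarly at $q_1=1$, they are asymptotic to $\{q_1=0\}$ as $q_2\to-\infty$ and to $\{q_1=1\}$ as $q_2\to+\infty$. They are translates of each other, and *exactly one passes through each point of the open strip*.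

## 4. Where minimization in homotopy classes stops

The group $\pi_1(\mathbb T^2)=\mathbb Z^2$ is abelian, so the torus offers few homotopy classes. But $\pi_1(\mathbb T^2\setminus\{a\})$ is free on two generators. The sensible first attempt is therefore to minimize $g$-length in each free homotopy class of $M\setminus\Delta$, hoping for exponentially many closed geodesics.

Here is where it stops. Take the exact cone of total angle $2\pi\omega$ and curves that start at $x$, $\varrho(x)=m$, go once around the apex, avoid it, and return to $x$. Lift the angle to $\psi\in\mathbb R$, from $0$ to $2\pi\omega$, and suppose $2\pi\omega\ge\pi$, that is, $\alpha\le1$. The map $(\varrho,\psi)\mapsto(\varrho,\min(\max(\psi,0),\pi))$ does not increase length and sends the curve to one in a flat half-plane joining two points at distance $2m$ on opposite sides of the apex. So the length is at least $2m$, and equality would force the straight segment through the apex, which is excluded. On the other hand, going in radially to $\varrho=\kappa$, around the circle, and out again costs $2(m-\kappa)+2\pi\omega\kappa\to2m$ as $\kappa\to0$. Thus the infimum $2m$ is not attained,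 and minimizing sequences converge to a path into the singularity and back: a collision. For $\alpha<1$ the angle $2\pi\omega$ is even larger than $\pi$.

So one should never ask a curve to wrap around a weak point. One may still ask it to pass on a prescribed side of a copy of $a$: draw a cross arc through $a$ and require the curve to meet a prescribed half of it. The danger is that the constrained minimizer leans on the end $a$ of its half. The band shows the danger is real: the heteroclinic lines there fill the strip, so one of them runs through any marked point, and no gap is left around it.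

The idea is that a weak point creates the gap. By the cone computation globally shortest curves avoid $a$: neither minimal closed geodesics nor minimal heteroclinic lines between them can pass through $a$. If we prescribe sides with long constant blocks, constrained minimizers are locally close to such curves, so they keep a uniform distance from the forbidden halves, the constraint is inactive, and they are geodesics. The sequence of sides then gives symbolic dynamics.

## 5. Shortest curves near a singular point

Throughout Sections 5–10 we work under the hypotheses of Theorem A.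

**Step 1.** *The aim is to turn the cone computation into a lemma for $g$.*

**Lemma 1.** A shortest curve in $M$, in a cover of $M$, or in the strip $S$ of Step 3 (whose singular points are interior to $S$) has no singular point among its interior points.

*Proof.* Let $c(0)=a$ be singular and interior to $c$, with $c$ parametrized by arclength, and put $x=c(-s)$, $y=c(s)$, so $d(x,y)=2s$. Fix $\epsilon>0$. For small $s$ everything below happens where $(1+\epsilon)^{-2}g_0\le g\le(1+\epsilon)^2g_0$. There $g\ge(1+\epsilon)^{-2}d\varrho^2$, and $c$ joins $a$ to $x$ and to $y$ with length $s$, so $\varrho(x),\varrho(y)\le m:=(1+\epsilon)s$. In the cone $g_0$ the points $x,y$ bound, on one side, a flat sector of angle $\varphi\le\omega\pi<\pi$. They are joined in it by a straight segment, which lies in $\{\varrho\le m\}$, misses the apex, and has $g_0$-length $|\varrho(x)-\varrho(y)e^{i\varphi}|$. This is the norm of a linear expression in $(\varrho(x),\varrho(y))\in[0,m]^2$, hence convex, hence at most its maximum over the vertices of the square: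
$$\max(m,2m\sin\tfrac\varphi2)\le2\tau m,\qquad \tau=\max(\tfrac12,\sin\tfrac{\omega\pi}2)<1 .$$
So $2s=d(x,y)\le(1+\epsilon)2\tau m=(1+\epsilon)^2\,2\tau s$, which is false when $(1+\epsilon)^2\tau<1$. The argument is local at $a$, so it applies in covers and in $S$. $\square$

## 6. An annulus bounded by two systoles

**Definition 6.** A *systole* is a shortest noncontractible closed curve in $M$ (contractible in $M$, singular points included).

Example. In the band of Section 3, $\{q_1=0\}$ is the only systole. On the flat torus $\mathbb R^2/(\mathbb Z\times2\mathbb Z)$ with $V=0$ every horizontal circle is one, and they fill the torus.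

Systoles exist by Arzelà–Ascoli: uniformly close curves are homotopic, and short curves are contractible. Choose $\lambda$ so that systoles have length $1$.

**Step 2.** *The aim is an annulus $A$ with $a$ inside, whose boundary curves are systoles and in which no other essential curve is as short.*

(a) *Each arc $\alpha$ of length $\le\frac12$ of a systole is shortest.* Let $\beta$ be the complementary arc and suppose $w$ joins the endpoints of $\alpha$ with $\ell(w)<\ell(\alpha)$. Then $w\cup\alpha$ has length $<1$, so it is contractible. Hence $w\cup\beta$ is noncontractible, of length $<1$, a contradiction. By Lemma 1, systoles avoid $\Delta$, since each of their points is interior to such an arc. So they are smooth closed geodesics.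

(b) *Systoles are simple.* Otherwise a systole splits into two loops of length $<1$, both contractible, and would be contractible.

(c) *Distinct systoles that are freely homotopic up to orientation are disjoint.* Distinct systoles meet only transversally, by uniqueness of geodesics. Suppose they share points $p\ne q$, with arcs $\alpha_1,\alpha_2$ of the first and $\beta_1,\beta_2$ of the second between $p$ and $q$. After renaming, $\alpha_1$ is the shortest of the four. Some $\alpha_1\cup\beta_i$ is noncontractible, since otherwise $\beta_1\simeq\alpha_1\simeq\beta_2$ rel endpoints and the second systole would be contractible. Its length is $\le\ell(\beta_1)+\ell(\beta_2)=1$, so it is a systole with a corner at $p$, contradicting (a). So there is at most one common point. A single transversal intersection is impossible, because the intersection number of curves that are homologous up to sign is $0$ on the torus.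

Now fix a systole $\gamma$ and a point $a\in\Delta$. As $\gamma$ is simple and noncontractible, cutting $M$ along it gives a closed annulus $B$ with $a\in\operatorname{int}B$. Let $\mathcal L$ be the set of systoles in the class $\gamma^{\pm1}$, seen in $B$, both boundary curves (bottom and top) included. By (a)–(c) its elements are pairwise disjoint essential simple closed curves not containing $a$, so they are linearly ordered from bottom to top. $\mathcal L$ is closed under uniform limits: a limit has length $\le1$ and lies in the same class, so it is a systole, and by (c) it is a boundary curve if it touches the boundary. Let $\mathcal L_-$ be the set of $\sigma\in\mathcal L$ such that $a$ is not strictly below $\sigma$; since $a\notin\sigma$, these are the elements below $a$. The bottom curve belongs to $\mathcal L_-$.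

*$\mathcal L_-$ is closed under uniform limits.* Let $\sigma_n\in\mathcal L_-$ converge to $\sigma\in\mathcal L$, and suppose $a$ is strictly below $\sigma$. Take an arc strictly below $\sigma$ from $a$ to the bottom curve. It is compact and disjoint from $\sigma$, hence disjoint from $\sigma_n$ for large $n$. So $a$ is strictly below $\sigma_n$, a contradiction.

*$\mathcal L_-$ has a highest element.* Let $d_B$ be the intrinsic distance of $B$. By Arzelà–Ascoli and closedness there is $\sigma\in\mathcal L_-$ minimizing $d_B(a,\sigma)$. Suppose $\sigma'\in\mathcal L_-$ is strictly above $\sigma$. A shortest curve in $B$ from $a$ to $\sigma$ has to meet $\sigma'$, at a point not on $\sigma$, hence before its end. So $d_B(a,\sigma')<d_B(a,\sigma)$, a contradiction. Thus $\sigma$ is the highest element; call it $\gamma_0$.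

In the same way there is a lowest element $\gamma_1$ of $\mathcal L$ above $a$. Let $A$ be the closed annulus in $B$ between $\gamma_0$ and $\gamma_1$. Then $\operatorname{int}A$ embeds in $M$ and $a\in\operatorname{int}A$. ($\gamma_0$ and $\gamma_1$ may be the same curve of $M$.) Moreover:

(d) *A closed curve in $A$ with winding number $\pm1$ has length $\ge1$, with equality only for $\gamma_0,\gamma_1$.* In $M$ such a curve is in the class $\gamma^{\pm1}$, hence noncontractible. If its length is $1$, it is an element of $\mathcal L$ lying in $A$. An element strictly between $\gamma_0$ and $\gamma_1$ would be either below $a$ and higher than $\gamma_0$, or above $a$ and lower than $\gamma_1$, so none exists.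

**Step 3.** *The aim is to pass to the strip and control closed curves of every winding number.*

Let $S\cong\mathbb R\times[0,1]$ be the universal cover of $A$, let $T$ generate the deck transformations, and from now on let $d=d_S$ be the intrinsic distance of $S$. $A$ carries its intrinsic distance $d_A(\bar x,\bar y)=\min_nd(x,T^ny)$. $S$ is a proper length space on which $\langle T\rangle$ acts cocompactly by isometries. The boundary lines $\gamma_0,\gamma_1$ are parametrized by arclength with $\gamma_i(t+1)=T\gamma_i(t)$. Singular points of $S$ lie in $\operatorname{int}S$, as systoles avoid $\Delta$. A closed curve in $A$ has winding number $n$ if its lift runs from some $x$ to $T^nx$.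

**Lemma 2.** Interior points of a shortest curve in $S$ are nonsingular, and the curve is a smooth geodesic there. If an interior point lies on $\partial S$, the whole curve lies in $\partial S$.

*Proof.* Interior points are nonsingular by Lemma 1. Near $p\in\partial S$, $S$ is isometric to one half of a small convex ball cut by the geodesic $\partial S$. Each half is convex, because a geodesic of the ball leaving it would meet $\partial S$ twice, against uniqueness of geodesics in the ball. So short shortest arcs in $S$ near $p$ are $g$-geodesics. One touching $\partial S$ at an interior point stays on one side of it, so it is tangent to it and coincides with it locally. Hence the set of interior parameters with $c\in\partial S$ is open and closed. $\square$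

The same applies to locally shortest curves in $S$.

**Lemma 3.** (i) A closed curve in $A$ of winding number $n$ has length $\ge|n|$. (ii) For every $\eta>0$ there is $\epsilon(\eta)>0$ such that a closed curve in $A$ with winding number $n\ge1$ and length $\le n+\epsilon(\eta)$ lies in the $\eta$-neighborhood of $\gamma_0$ or in that of $\gamma_1$.

*Proof.* *Approximation.* Let $c$ be a closed curve in $A$ of winding $n$ with lift $\tilde c$. Subdivide finely, move the division points of $\tilde c$ ($T^n$-equivariantly) by tiny amounts to points of $\operatorname{int}S\setminus\tilde\Delta$, consecutive ones distinct, and join consecutive ones by shortest curves, called sides. This gives closed curves $c'$ of winding $n$, uniformly close to $c$, with $\ell(c')\le\ell(c)+{}$(arbitrarily small). By Lemma 2 the sides lie in $\operatorname{int}S\setminus\tilde\Delta$ and are smooth geodesic arcs. A shortest curve is injective, so if the sides are shorter than $\min_{x,\,k\ne0}d(x,T^kx)>0$, they project to simple geodesic arcs in $\operatorname{int}A\setminus\Delta$.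

*Decomposition.* The intersection $I$ of two projected sides is compact. Let $p$ be an accumulation point of $I$, say $I\ni p_n\to p$. Both sides are simple arcs, so for large $n$ their subarcs from $p$ to $p_n$ lie in a small convex ball about $p$ and agree with the unique geodesic there from $p$ to $p_n$. So near $p$ both sides are arcs of the same geodesic, and $I$ is an arc near $p$. Thus every point of $I$ has a neighborhood in which $I$ is a point or an arc, and $I$ is a finite union of points and arcs. Therefore the image of $c'$ is a finite graph embedded in $A$, and $c'$ is a closed edge walk in it. Whenever such a walk visits a vertex twice (cyclically), cut it there into two closed walks with fewer edges. This ends with finitely many closed walks without repeated vertices, called *loops*. Each is either an edge followed by the same edge backwards or a simple closed curve, so its winding number is in $\{-1,0,1\}$. The winding numbers of the loops add up to $n$ and their lengths to $\ell(c')$. So at least $|n|$ loops are essential (nonzero winding), and these have length $\ge1$ by (d). Hence $\ell(c')\ge|n|$, and letting $c'\to c$ gives (i).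

*(ii)* We may assume $\eta<\frac12d(\gamma_0,\gamma_1)$. There is $\epsilon\in(0,\eta/16)$, $\epsilon<\frac12$, such that closed curves of winding $\pm1$ and length $\le1+2\epsilon$ lie in the $\eta/2$-neighborhood of $\gamma_0\cup\gamma_1$; otherwise curves of lengths tending to $1$, each with a point outside, would converge uniformly to a curve of winding $\pm1$ and length $\le1$, which is $\gamma_0$ or $\gamma_1$ by (d), a contradiction. Put $\epsilon(\eta)=\epsilon$. If $\ell(c)\le n+\epsilon$, take $c'$ with $\ell(c')\le n+2\epsilon<n+1$. Then there are exactly $n$ essential loops, each of length $\le1+2\epsilon$, and the inessential loops have total length $\le2\epsilon$. So from every point of $c'$ one reaches an essential loop by moving at most $2\epsilon$ along $c'$, and $c'$ lies in the $(\eta/2+2\epsilon)$-neighborhood of $\gamma_0\cup\gamma_1$, where $\eta/2+2\epsilon\le\frac58\eta$. Letting $c'\to c$, the curve $c$ lies in the $\eta$-neighborhood of $\gamma_0\cup\gamma_1$. The two neighborhoods are disjoint and $c$ is connected, so it lies in one of them. $\square$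

Consequently
$$d(x,T^nx)\ge|n|\quad(x\in S),\qquad d(\gamma_i(s),\gamma_i(t))=|s-t| . \tag{3}$$
For the second claim let $s<t$, take a path from $\gamma_i(s)$ to $\gamma_i(t)$, and close it by the arc of $\gamma_i$ from $\gamma_i(t)$ to $\gamma_i(s+n)$, $n\ge t-s$, of length $n-(t-s)$. By (i) the path has length $\ge t-s$.

## 7. The excess of a curve

**Step 4.** *The aim is a quantity that stays finite on infinite curves, measures how far a curve is from running optimally along $S$, and charges a fixed price $e>0$ for changing from one boundary line to the other.*

Let
$$D_{01}=\inf_{t,s}\,[d(\gamma_0(t),\gamma_1(s))-(s-t)],\qquad D_{10}=\inf_{t,s}\,[d(\gamma_1(s),\gamma_0(t))-(t-s)].$$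
They are finite: by (3), $d(\gamma_0(t),\gamma_1(s))\ge|s-t|-d(\gamma_0(t),\gamma_1(t))$, and the last distance is periodic in $t$, hence bounded. Replacing $\gamma_1(s)$ by $\gamma_1(s+\theta)$ adds $\theta$ to $D_{01}$ and subtracts $\theta$ from $D_{10}$. So we fix the parameter of $\gamma_1$ such that $D_{01}=D_{10}=:e$.

*$e>0$.* Suppose $e\le0$. Then for each $\epsilon>0$ there are curves from $\gamma_0(t)$ to $\gamma_1(s)$ of length $\le s-t+\epsilon$ and from $\gamma_1(s')$ to $\gamma_0(t')$ of length $\le t'-s'+\epsilon$. Translate the second by $T^m$, $m$ large; connect $\gamma_1(s)$ to $\gamma_1(s'+m)$ along $\gamma_1$ and $\gamma_0(t'+m)$ to $\gamma_0(t+n)$ along $\gamma_0$, $n\ge1$ large. The result closes up in $A$ with winding $n$ and has length at most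
$$(s-t+\epsilon)+(s'+m-s)+(t'-s'+\epsilon)+(t+n-t'-m)=n+2\epsilon,$$
and it meets both $\gamma_0$ and $\gamma_1$. For small $\epsilon$ this contradicts Lemma 3(ii) with $\eta<\frac12d(\gamma_0,\gamma_1)$.

Combining the two infima,
$$d(\gamma_0(t),\gamma_1(s))\ge e+|s-t| . \tag{4}$$
Put $b(x):=\inf_{i,t}\,(t+d(x,\gamma_i(t)))$. By (3), (4) and the triangle inequality, $d(x,\gamma_i(t))\ge|t|-d(x,\gamma_0(0))$, so $b$ is finite. It is $1$-Lipschitz as an infimum of $1$-Lipschitz functions, and
$$b(\gamma_i(t))=t,\qquad b(Tx)=b(x)+1 . \tag{5}$$
For the first, "$\le$" is clear, and $t'+d(\gamma_i(t),\gamma_j(t'))\ge t'+|t-t'|\ge t$. The second follows from $T\gamma_i(t)=\gamma_i(t+1)$.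

**Definition 7 (excess).** For a $1$-Lipschitz curve $c$ put
$$E(c;[s,t])=(t-s)-\big(b(c(t))-b(c(s))\big)\ge0,$$
and let $E(c)$ be the supremum over compact intervals. Curves are parametrized by arclength unless said otherwise.

For fixed $[s,t]$ the excess is continuous under uniform convergence; it is additive and monotone in the interval.

Example. In the band of Section 3 (property (d) holds there, and nothing else was used to define $e$ and $b$) let $\gamma_0(t)=(0,t)$, $\gamma_1(t)=(1,t)$. The function $B^+$ gives $d(\gamma_0(t),\gamma_1(s))\ge s-t+w(1)$, and $B^-$ gives $d(\gamma_1(s),\gamma_0(t))\ge t-s+w(1)$. The gradient lines show that both bounds are sharp in the limit, so $e=w(1)$. In the same way $b(q)=q_2+\min(w(q_1),w(1)-w(q_1))$. Along a gradient line of $B^+$ the length element is $dq_2+dw$. So the excess is $0$ while $w<w(1)/2$, and afterwards it accumulates as $2\,dw$; the total is $w(1)=e$.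

We use the following facts.

* (E1) A curve of length $\le\zeta$ has excess $\le2\zeta$.
* (E2) Positively directed arcs of $\gamma_i$ have excess $0$.
* (E3) A curve from a point within $\zeta$ of $\gamma_0$ to a point within $\zeta$ of $\gamma_1$, or vice versa, has $E\ge e-4\zeta$. Extend it by two paths of length $\le\zeta$ to the boundary lines, adding at most $4\zeta$ by (E1); the extended curve has excess $\ge e$ by (4) and (5).
* (E4) A closed curve in $A$ of winding $n$ and excess $E$ has length $n+E$ (at most that, if only $1$-Lipschitz), since $b$ increases by $n$ along it.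

**Lemma 4.** For all $\eta>0$ there is $\zeta=\zeta(\eta)\in(0,\eta)$, which may be replaced by any smaller positive number, such that a $1$-Lipschitz curve with both endpoints within $\zeta$ of the same $\gamma_i$ and $E\le4\zeta$ lies in the $\eta$-neighborhood of $\gamma_i$.

*Proof.* We may assume $\eta<\frac12d(\gamma_0,\gamma_1)$. Attach paths of length $\le\zeta$ joining the endpoints to $\gamma_i$ and close up by a positive arc of $\gamma_i$ to a closed curve in $A$ of winding $n\ge1$. Its excess is $\le2\zeta+4\zeta+2\zeta=8\zeta$, so its length is $\le n+8\zeta$. Choose $\zeta<\eta$ with $8\zeta\le\epsilon(\eta)$ and apply Lemma 3(ii). The curve meets $\gamma_i$, so it is near $\gamma_i$. $\square$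

**Lemma 5.** For all $\zeta>0$ there are $\epsilon>0$, $m\in\mathbb N$ such that a $1$-Lipschitz curve with $E\le\epsilon$ along which $b$ increases by at least $m$ has a point within $\zeta$ of $\gamma_0\cup\gamma_1$. ($\epsilon$ may be replaced by any smaller positive number.)

*Proof.* Let $\epsilon_1=\min(\epsilon(\zeta),\frac12)$ with $\epsilon(\cdot)$ from Lemma 3(ii), let $\epsilon=\epsilon_1/4$, and let $A$ be covered by $m$ sets of diameter $<\epsilon_1/4$. Let $t_0$ be the initial time and $t_j$ the first time with $b(c(t_j))=b(c(t_0))+j$, $j\le m$. Two of the $m+1$ points $c(t_j)$ project to the same set, so $d(T^nc(t_j),c(t_{j'}))<\epsilon_1/4$ for some $j<j'$ and $n\in\mathbb Z$. Comparing $b$-values gives $|n-(j'-j)|<1$, so $n=j'-j\ge1$. Closing $c|[t_j,t_{j'}]$ by a path of length $<\epsilon_1/4$ gives a closed curve in $A$ of winding $n$ and excess $\le\frac{\epsilon_1}4+\frac{\epsilon_1}2<\epsilon_1$, so of length $\le n+\epsilon(\zeta)$. Apply Lemma 3(ii). $\square$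

**Lemma 6.** If $c:[0,\infty)\to S$ (or $(-\infty,0]\to S$) is $1$-Lipschitz with $E(c)<\infty$, then $d(c(t),\gamma_i)\to0$ at the infinite end, for exactly one $i$.

*Proof.* Since $E(c)<\infty$, $b(c(t))\to+\infty$ (resp. $-\infty$). Given small $\eta$, let $\zeta=\zeta(\eta)<e/8$, and take a tail with excess $<\min(4\zeta,\epsilon)$, where $\epsilon$ is from Lemma 5 for $\zeta$. By Lemma 5, applied to successive pieces on which $b$ increases by $m$, the tail is within $\zeta$ of $\gamma_0\cup\gamma_1$ at a sequence of times going to the infinite end. If it were near different lines at two of these times, (E3) would give excess $\ge e-4\zeta>4\zeta$, a contradiction. So it is always the same $\gamma_i$, and by Lemma 4 the tail beyond the first of these times stays within $\eta$ of $\gamma_i$. For $\eta<\frac12d(\gamma_0,\gamma_1)$ the index $i$ does not depend on $\eta$. Let $\eta\to0$. $\square$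

## 8. Minimal heteroclinics and the cross arcs

**Definition 8.** $\mathcal H^+$ is the set of $1$-Lipschitz $u:\mathbb R\to S$ with $E(u)=e$, $d(u(t),\gamma_0)\to0$ as $t\to-\infty$ and $d(u(t),\gamma_1)\to0$ as $t\to+\infty$. $\mathcal H^-$ is defined with $\gamma_0,\gamma_1$ exchanged.

Example. In the band, the gradient lines of $B^+$ belong to $\mathcal H^+$, by the computation after Definition 7. One passes through every interior point; in our annulus this will fail.

By (E3) with $\zeta\to0$, every curve with such asymptotics has $E\ge e$. All hypotheses are symmetric under exchanging $0$ and $1$.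

**Step 5.** *The aim is to show that minimal heteroclinics exist, are geodesics and miss the singular points.*

**Lemma 7.** (i) For $u\in\mathcal H^\pm$: $d(u(s),u(t))=|t-s|$. Hence $u$ is a smooth geodesic in $\operatorname{int}S\setminus\tilde\Delta$. (ii) $\mathcal H^\pm\ne\emptyset$.

*Proof.* (i) If $d(u(s),u(t))<t-s$, replacing the arc by a shortest one gives a curve with the same asymptotics and excess $<e$, a contradiction. So all arcs of $u$ are shortest, and every point of $u$ is interior to one. Lemma 2 applies, and $u\subset\partial S$ is impossible by the asymptotics.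

(ii) By symmetry consider $\mathcal H^+$. Let $u_n$ consist of $\gamma_0|(-\infty,\cdot]$, a shortest curve from $\gamma_0$ to $\gamma_1$, and $\gamma_1|[\cdot,\infty)$, with $E(u_n)\le e+\frac1n$; this is possible by the definition of $D_{01}=e$. Let $\eta_0=\frac14d(\gamma_0,\gamma_1)$. Normalize by time shifts and powers of $T$ so that $u_n(0)$ is the first point at distance $\eta_0$ from $\gamma_0$ and lies in a fixed compact set. A subsequence converges locally uniformly to some $u$ with $E(u)\le e$. Since $d(u(t),\gamma_0)\le\eta_0$ for $t\le0$, Lemma 6 gives $u\to\gamma_0$ at $-\infty$.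

Suppose $u\to\gamma_0$ at $+\infty$ too. Let $\zeta_0=\zeta(\eta_0/2)$, $0<\zeta<\zeta_0/4$, and choose $s<0<t$ with $u(s),u(t)$ within $\zeta$ of $\gamma_0$. As $d(u(0),\gamma_0)=\eta_0$, Lemma 4 gives $E(u;[s,t])>4\zeta_0$. For large $n$ also $E(u_n;[s,t])>4\zeta_0$, and $u_n(t)$ is within $2\zeta$ of $\gamma_0$, so $E(u_n;[t,\infty))\ge e-8\zeta$ by (E3). Hence $e+\frac1n\ge e+4\zeta_0-8\zeta\ge e+2\zeta_0$, a contradiction for large $n$. So by Lemma 6 $u\to\gamma_1$ at $+\infty$, then $E(u)\ge e$, and $u\in\mathcal H^+$. $\square$

**Step 6.** *The aim is to build the gates through which curves will be asked to pass, and to see how a minimal heteroclinic crosses them.*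

Let $a\in\operatorname{int}S$ now denote a lift of the chosen singular point. For $i=0,1$ let $J^i$ be a shortest curve in $S$ from $a$ to the set $\gamma_i$, with foot $f^i\in\gamma_i$. By Lemma 2, $J^i\cap\partial S=\{f^i\}$, because $a\notin\partial S$, and $J^i\setminus\{a\}$ contains no singular point. For $x\in J^i$ the subarc from $x$ to $f^i$ has length $d(x,\gamma_i)$.

*$J^0\cap J^1=\{a\}$.* Suppose they meet at $p\ne a$. Since $f^0\notin J^1$ and $f^1\notin J^0$, $p$ is interior to both. The subarcs from $a$ to $p$ both have length $d(a,p)$, so following $J^0$ to $p$ and then $J^1$ gives a shortest curve from $a$ to $\gamma_1$, which is smooth at $p$. Then $J^0,J^1$ have the same direction at $p$ and coincide after $p$ until one ends, giving $f^0\in J^1$ or $f^1\in J^0$, a contradiction.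

So $\beta=J^0\cup J^1$ is a simple arc from $\gamma_0$ to $\gamma_1$. It separates $S$ into a left part ($\ni\gamma_i(t)$, $t\to-\infty$) and a right part. Fix an integer $R>\max_\beta b-\min_\beta b$ and put $\beta_k=T^{Rk}\beta$, and similarly $J_k^i,a_k,f_k^i$. The $\beta_k$ are disjoint, because their $b$-ranges are, and $\beta_l$ lies to the right of $\beta_k$ iff $l>k$.

**Lemma 8.** Each $u\in\mathcal H^\pm$ meets each $\beta_k$ in exactly one point $x_k\ne a_k$, passing there from left to right. For $u\in\mathcal H^+$ there is $\kappa(u)\in\mathbb Z$ with $x_k\in J_k^0$ for $k\le\kappa(u)$ and $x_k\in J_k^1$ for $k>\kappa(u)$. For $u\in\mathcal H^-$ the same holds with $0,1$ exchanged. Moreover $\kappa(T^Ru)=\kappa(u)+1$.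

*Proof.* By Lemma 7, $u$ meets neither $\partial S$ nor any $a_k$; here the singularity makes the gap.

*Tangency is impossible.* If $u$ is tangent to $J_k^i$ at some point, uniqueness of geodesics makes $u$ run along $J_k^i$ to $a_k$, a contradiction.

*At most one point on $J_k^i$.* Suppose $u$ meets $J_k^i$ at $p\ne q$, with $p$ first along $u$. The subarcs of $u$ and $J_k^i$ between them are both shortest, so of equal length. Replacing the arc of $u$ by that of $J_k^i$ gives another element of $\mathcal H^\pm$, which is smooth at $p$. So $u$ is tangent to $J_k^i$ at $p$, a contradiction.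

*Exactly one point on $\beta_k$.* Thus $u$ crosses $\beta_k$ at most twice, always transversally. For $t\to-\infty$, $u(t)$ is joined to the boundary line it approaches by a short path on which $b<\min_{\beta_k}b$, so $u(t)$ is on the left. Similarly it is on the right for $t\to+\infty$. So the number of crossings is odd, hence $1$.

Now let $u\in\mathcal H^+$.

*$T^Ru\cap u=\emptyset$.* Suppose $u(s)=T^Ru(t)=p$. Switching at $p$ gives two curves with the asymptotics of $\mathcal H^+$ and total excess $2e$. Each has excess $\ge e$, so both are in $\mathcal H^+$, hence smooth at $p$, and therefore $u(s+\tau)=T^Ru(t+\tau)$ for all $\tau$. So $u(\tau+\theta)=T^Ru(\tau)$ with $\theta=s-t$. Since $b(u(\tau+j\theta))=b(u(\tau))+jR$ and $b\circ u\to\pm\infty$ at $\pm\infty$, we have $\theta>0$. Then $d(u(\tau),\gamma_0)=d(u(\tau+j\theta),\gamma_0)\to0$ as $j\to-\infty$, so $u\subset\gamma_0$, a contradiction.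

*Monotonicity.* By the Jordan curve theorem the proper simple line $u\subset\operatorname{int}S$ separates $S$ into two parts, each $\gamma_i$ lying in one of them. As $\beta_k$ crosses $u$ exactly once and transversally, $\gamma_0$ and $\gamma_1$ lie in different parts, called below ($\supset\gamma_0$) and above. The part of $\beta_k$ from $f_k^0$ to $x_k$ is below and the rest is above. $T^Ru$ meets $\beta_k$ at $y_k=T^Rx_{k-1}$ and, being connected and disjoint from $u$, lies entirely above or entirely below $u$. For $k\to-\infty$ we have $b(x_k)\to-\infty$, so $d(x_k,\gamma_0)\to0$, and $x_k\in J_k^0$ because $d(J^1,\gamma_0)>0$. Likewise $x_k\in J_k^1$ for $k\to+\infty$. If $T^Ru$ were above $u$, then $x_k\in J_k^1\Rightarrow y_k\in J_k^1\Rightarrow x_{k-1}\in J_{k-1}^1$, contradicting the behavior at $-\infty$. So it is below, and $x_k\in J_k^0\Rightarrow y_k\in J_k^0\Rightarrow x_{k-1}\in J_{k-1}^0$. Hence $\{k:x_k\in J_k^0\}$ is a half-line bounded above, and $\kappa(u)$ is its maximum. The formula for $\kappa(T^Ru)$ follows from $y_k=T^Rx_{k-1}$, and $\mathcal H^-$ is treated symmetrically. $\square$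

## 9. Minimizing through prescribed half-arcs

**Step 7.** *The aim is to minimize length through prescribed halves of the $\beta_k$ and to show that, for long blocks, the minimizers stay uniformly away from the other halves.*

For a periodic $s:\mathbb Z\to\{0,1\}$ with a (not necessarily minimal) period $P\ge2$, minimize $\sum_{k=1}^Pd(z_k,z_{k+1})$ over $z_k\in J_k^{s_k}$, $z_{k+P}=T^{RP}z_k$. A minimizer exists by compactness. Join consecutive $z_k$ by shortest curves (equivariantly) and obtain $c:\mathbb R\to S$, parametrized by arclength, $c(t_k)=z_k$. We call $c$ a *minimizer for $s$*. With $D=\max$ and $D_0=\min$ of $d$ on $\beta_0\times\beta_1$ we have $0<D_0\le t_{k+1}-t_k\le D$. Translating $c$ by $T^{-Rl}$ gives a minimizer for the shifted sequence $s_{\cdot+l}$.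

Example. For $s\equiv\sigma$ the line $\gamma_\sigma$, with $z_k=f_k^\sigma$, is a minimizer: its sum is $RP$, and every competitor has sum $\ge d(z_1,T^{RP}z_1)\ge RP$ by (3).

Because the sum is minimal, we have:

(M) *For $i<j\le i+P$, $c|[t_i,t_j]$ has length, hence excess, not larger than any curve from $z_i$ to $z_j$ passing successively through points of $J_k^{s_k}$, $k=i+1,\dots,j-1$.*

Let $\mathcal P_N$ be the set of periodic $s$ in which both symbols occur and all maximal constant blocks have length $\ge N$. Then every period satisfies $P\ge2N$. The next lemma shows that a long constant block brings the minimizer close to the corresponding boundary line.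

**Lemma 9.** For every $\eta>0$ there is $N(\eta)$ such that if $P\ge N(\eta)$ and $s\equiv\sigma$ on $\{p,\dots,p+N(\eta)\}$, then $d(z_k,\gamma_\sigma)\le\eta$ for some $k$ in this set.

*Proof.* We may take $\eta<\min(d(J^0,\gamma_1),d(J^1,\gamma_0))$. Let $\zeta=\zeta(\eta)<e/8$ (Lemma 4), let $\epsilon,m$ be as in Lemma 5 for $\zeta$ with $\epsilon\le4\zeta$, and let $\nu\in\mathbb N$ satisfy $R(\nu-1)\ge m$. Since $b$ varies by less than $R$ on $\beta$, $b(z_{k+\nu})-b(z_k)\ge R\nu-R\ge m$ for all $k$. Let $\Lambda=\max_i\ell(J^i)$, $n_0>4\Lambda/\epsilon$, $N(\eta)=3\nu n_0$, $q=p+N(\eta)$. Compare in (M) with the path $z_p\to f_p^\sigma$ along $\beta_p$, then $\gamma_\sigma$, then $f_q^\sigma\to z_q$ along $\beta_q$, which passes successively through $f_k^\sigma\in J_k^\sigma$. Its excess is at most $2\Lambda+0+2\Lambda$, so $E(c;[t_p,t_q])\le4\Lambda$. Cut $[p,q]$ into $n_0$ intervals $[k,k+3\nu]$; for one of them $E(c;[t_k,t_{k+3\nu}])\le4\Lambda/n_0\le\epsilon$. By Lemma 5 there are $\tau_1\in[t_k,t_{k+\nu}]$, $\tau_2\in[t_{k+2\nu},t_{k+3\nu}]$ with $c(\tau_1),c(\tau_2)$ within $\zeta$ of $\gamma_0\cup\gamma_1$. By (E3), since $\epsilon\le4\zeta<e-4\zeta$,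 they are near the same $\gamma_{\sigma'}$. By Lemma 4, $d(z_{k+\nu},\gamma_{\sigma'})\le\eta$. As $z_{k+\nu}\in J_{k+\nu}^\sigma$, the choice of $\eta$ gives $\sigma'=\sigma$. $\square$

When block lengths go to infinity, limits of minimizers see at most one change of symbol. The next lemma identifies these limits.

**Lemma 10.** Let $s^{(n)}\in\mathcal P_{N_n}$, $N_n\to\infty$, with minimizers $c^{(n)}$, parametrized with $t_0^{(n)}=0$. After passing to a subsequence, $s^{(n)}\to s^\infty$ pointwise, $c^{(n)}\to c_\infty$ locally uniformly, $t_k^{(n)}\to t_k$, $z_k^{(n)}\to z_k^\infty=c_\infty(t_k)\in J_k^{s_k^\infty}$, and $c_\infty(\mathbb R)\cap J_k^{1-s_k^\infty}=\emptyset$ for all $k$.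

*Proof.* Convergence follows from Arzelà–Ascoli, since $c^{(n)}(0)\in\beta_0$ and $D_0|k|\le|t_k^{(n)}|\le D|k|$. Since $N_n\to\infty$, $s^\infty$ has at most one change of symbol, and the periods tend to infinity.

*Case $s^\infty\equiv\sigma$.* Given $\eta$, $K$ and $\zeta=\zeta(\eta)$, for large $n$ Lemma 9 gives $i\in[-K-N(\zeta),-K]$, $j\in[K,K+N(\zeta)]$ with $z_i^{(n)},z_j^{(n)}$ within $\zeta$ of $\gamma_\sigma$. Compare in (M) with $z_i\to f_i^\sigma$ along $\beta_i$, $\gamma_\sigma$ from $f_i^\sigma$ to $f_j^\sigma$, and $f_j^\sigma\to z_j$ along $\beta_j$. The outer pieces have length $\le\zeta$, because subarcs of $J_k^\sigma$ ending at the foot realize the distance to $\gamma_\sigma$. So $E(c^{(n)};[t_i^{(n)},t_j^{(n)}])\le4\zeta$, and by Lemma 4 $c^{(n)}$ is within $\eta$ of $\gamma_\sigma$ on $[t_{-K}^{(n)},t_K^{(n)}]$. Hence $c_\infty\subset\gamma_\sigma$, which is disjoint from $J_k^{1-\sigma}$.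

*Case of one change $0\to1$.* After a translation, $s_k^\infty=0\iff k\le0$. By Lemmas 7 and 8 fix $u\in\mathcal H^+$ with $\kappa(u)=0$ and let $x_k=u\cap\beta_k\in J_k^{s_k^\infty}$. By Lemma 8, $u$ meets the $\beta_k$ in the order of $k$, since $\beta_{k+1}$ is to the right of $\beta_k$ and $u$ crosses $\beta_k$ only once, from left to right. Given $\eta$, let $K\ge1$ be so large that $d(x_k,\gamma_0)\le\eta$ for $k\le-K$ and $d(x_k,\gamma_1)\le\eta$ for $k\ge K$. For large $n$ Lemma 9 gives $i\in[-K-N(\eta),-K]$, $j\in[K,K+N(\eta)]$ with $d(z_i^{(n)},\gamma_0)\le\eta$, $d(z_j^{(n)},\gamma_1)\le\eta$. Compare in (M) with the path $z_i\to f_i^0\to x_i$ along $\beta_i$, then $u$ from $x_i$ to $x_j$, then $x_j\to f_j^1\to z_j$ along $\beta_j$. For large $n$ it passes through the prescribed halves, because $s^{(n)}=s^\infty$ on $[i,j]$. It consists of four pieces of length $\le\eta$ and an arc of $u$, so $E(c^{(n)};[t_{-K}^{(n)},t_K^{(n)}])\le e+8\eta$. Letting $n\to\infty$, $K\to\infty$, then $\eta\to0$, we get $E(c_\infty)\le e$.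

For given $K,\eta$ there are finitely many possible $i$, so in the limit some $z_i^\infty$ with $i\le-K$ is within $\eta$ of $\gamma_0$; similarly for $\gamma_1$ at $+\infty$. So Lemma 6 gives $c_\infty\to\gamma_0$ at $-\infty$ and $c_\infty\to\gamma_1$ at $+\infty$. Hence $E(c_\infty)\ge e$, so $E(c_\infty)=e$ and $c_\infty\in\mathcal H^+$. By Lemma 8, $c_\infty\cap\beta_k=\{z_k^\infty\}$ with $z_k^\infty\in J_k^{s_k^\infty}\setminus\{a_k\}$, so $c_\infty\cap J_k^{1-s_k^\infty}=\emptyset$.

The case $1\to0$ is symmetric, with $\mathcal H^-$. $\square$

**Lemma 11.** There are $N$ and $\delta>0$ such that for all $s\in\mathcal P_N$ and every minimizer $c$: $d(c(t),J_k^{1-s_k})\ge\delta$ for all $t\in\mathbb R$, $k\in\mathbb Z$.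

*Proof.* Otherwise there are $N_n\to\infty$, $s^{(n)}\in\mathcal P_{N_n}$, minimizers $c^{(n)}$ with $t_0^{(n)}=0$, and (after translation by powers of $T^R$) times $\tau_n$ with $d(c^{(n)}(\tau_n),J_0^{1-s_0^{(n)}})\to0$. If $\tau_n\in[t_i^{(n)},t_{i+1}^{(n)}]$, then $|b(c^{(n)}(\tau_n))-b(z_i^{(n)})|\le D$. As $b(c^{(n)}(\tau_n))$ is bounded and $b(z_i^{(n)})-Ri$ is bounded, $i$ is bounded, so $\tau_n$ is bounded. In the limit of Lemma 10, $c_\infty(\tau)\in J_0^{1-s_0^\infty}$ for some $\tau$, a contradiction. $\square$

Fix this $N$.

**Step 8.** *The aim is to conclude that the constraint is inactive, so that minimizers are geodesics at a uniform distance from the singular points.*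

**Lemma 12.** There are $r,\rho>0$ such that for all $s\in\mathcal P_N$ and every minimizer $c$: every subarc of $c$ of length $\le r$ is shortest in $S$. Hence $c$ is a $g$-geodesic, $d(c,\tilde\Delta)\ge\rho$, and $c\subset\operatorname{int}S$.

*Proof.* Let $0<r<\min(\delta/2,D_0)$. A subarc $c|[\tau,\tau']$ with $\tau'-\tau\le r$ contains at most one $t_k$ in its interior. If none, it is part of a shortest curve. Suppose $t_k\in(\tau,\tau')$, so that $t_{k-1}\le\tau$ and $\tau'\le t_{k+1}$, and the subarc is not shortest. Replace it by a shortest curve $\hat w$, of length $<r$. By Lemma 11 the points of $\hat w$ are at distance $\ge\delta-r>0$ from $J_k^{1-s_k}$, and $c$ also avoids $J_k^{1-s_k}$. The new curve runs from $z_{k-1}$, left of $\beta_k$, to $z_{k+1}$, right of $\beta_k$, so it meets $\beta_k$, necessarily in $J_k^{s_k}$, and it is shorter. This contradicts (M) with $i=k-1$, $j=k+1$.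

Each point of $c$ is the midpoint of a shortest arc of length $r$. If such midpoints, over all $s\in\mathcal P_N$ and $c$, could approach $\tilde\Delta$, then after translation by powers of $T$ a limit arc would be shortest with a singular midpoint, contradicting Lemma 1. This gives $\rho$. If $c$ touches $\partial S$, then by Lemma 2 $c\subset\gamma_i$ for some $i$. But both symbols occur in $s$, so $c$ meets some $J_k^{1-i}$, which is disjoint from $\gamma_i$, a contradiction. So $c$ is locally shortest in $\operatorname{int}S\setminus\tilde\Delta$, a $g$-geodesic. $\square$

## 10. The invariant set and its entropy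

**Step 9.** *The aim is to collect the minimizers of a full binary family of sequences into a compact invariant set.*

Let $w_0=0^N1^{2N}$, $w_1=0^{2N}1^N$. For $v\in\{0,1\}^n$ let $s_v$ have period $P=3Nn$ and $s_v|_{[0,P)}=w_{v_1}\cdots w_{v_n}$. Each word begins with $0$ and ends with $1$, so $s_v\in\mathcal P_N$ with blocks of length $N$ or $2N$. Let $c_v$ be a minimizer (for this $P$) with $c_v(0)=z_0$. Let $Q\subset A$ be the closure of the union of the projections of all $c_v(\mathbb R)$, over all $n$ and $v$. Then $Q\cap\Delta=\emptyset$ by Lemma 12.

*$Q\subset\operatorname{int}A$.* Suppose $Q$ meets $\partial A$. Then there are $v^{(n)}$ (of arbitrary lengths) and $\tau_n$ such that the distance of $c_{v^{(n)}}(\tau_n)$ to $\partial S$ tends to $0$. Choose $l_n$ with $\tau_n\in[t_{l_n},t_{l_n+1}]$, translate by $T^{-Rl_n}$, shift the sequences by $l_n$, and shift the parameter so that $t_0=0$. We obtain minimizers $c^{(n)}$ for sequences $s^{(n)}$ with $c^{(n)}(0)\in\beta_0$ and $\tau_n\in[0,D]$. A subsequence of $(s^{(n)},c^{(n)})$ converges to $(s^\infty,c_\infty)$. All arcs of $c_\infty$ of length $\le r$ are shortest, $c_\infty$ meets every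 $J_k^{s_k^\infty}$, and $c_\infty$ touches $\partial S$. By Lemma 2, $c_\infty\subset\gamma_i$ for some $i$. But any $2N+1$ consecutive indices contain both symbols, in $s^{(n)}$ and hence in $s^\infty$, so $c_\infty$ meets some $J_k^{1-i}$, which is disjoint from $\gamma_i$, a contradiction.

So $Q$ is a compact subset of $\operatorname{int}A\setminus\Delta\subset M\setminus\Delta$, and $d_A$ induces the usual topology on $Q$.

Parametrize the geodesics $c_v$ by Hamiltonian time. Since $ds/dt=2\lambda(h-V)\ge\mu:=2\lambda(h-\sup V)>0$, and $h-V$ is bounded above on $Q$, we obtain trajectories $q_v(t)$, $t\in\mathbb R$, in $\{H=h\}$, with $q_v(0)$ the projection of $z_0$. Let $\mathcal K\subset T^*(M\setminus\Delta)$ be the closure of the set of all their phase points. On it $q\in Q$ and $\|p\|^2=2(h-V(q))$, so $\mathcal K$ is compact. It is nonempty, contained in $\{H=h\}$, and invariant, as the closure of a union of orbits. A trajectory starting in $\mathcal K$ stays in the compact set $\mathcal K\subset T^*(M\setminus\Delta)$ as long as it is defined, hence it is defined for all time and is noncollision.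

**Step 10.** *The aim is to show that the $2^n$ trajectories $q_v$ separate at a fixed scale within a time proportional to $n$.*

Let $\phi_t$ be the flow on $\mathcal K$, $\pi:\mathcal K\to Q$ the projection, and $\epsilon=\min(\delta,\frac12)/8$. For a compatible metric on $\mathcal K$ choose $\epsilon'>0$ such that $\epsilon'$-close points have $\pi$-images less than $\epsilon$ apart with respect to $d_A$. Let $t_n=DP/\mu=3NDn/\mu$ and $\xi_v=(q_v(0),p_v(0))$, $v\in\{0,1\}^n$.

**Claim.** Each Bowen ball $\{\xi:\operatorname{dist}(\phi_t\xi,\phi_t\xi_*)<\epsilon',\ 0\le t\le t_n\}$ contains $\xi_v$ for at most $2R+1$ of the $2^n$ indices $v$.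

*Proof.* Let $\xi_{v_0}$ be one of them and $\xi_v$ another. Let $\tilde q_v(t)\in S$ be the lift of $q_v(t)$ that is a reparametrization of $c_v$. For each $t\in[0,t_n]$ there is $n_t$ with $d(\tilde q_{v_0}(t),T^{n_t}\tilde q_v(t))<2\epsilon$. It is unique, since $4\epsilon<1\le d(x,T^lx)$ for $l\ne0$ by (3), and locally constant by continuity, so $n_t=n(v)$. At $t=0$ both $\tilde q_v(0)$ and $\tilde q_{v_0}(0)$ lie in $\beta_0$, where $b$ varies by less than $R$. So $|n(v)|<R+2\epsilon<R+1$, leaving at most $2R+1$ values; for $v=v_0$ put $n(v_0)=0$.

Suppose $n(v)=n(v')$ with $v\ne v'$. Then $d(\tilde q_v(t),\tilde q_{v'}(t))<4\epsilon<\delta$ on $[0,t_n]$. There is $k\in[0,P)$ with $s_v(k)\ne s_{v'}(k)$. The curve $c_{v'}$ reaches its point $z_k$ after arclength $\le Dk\le DP$, and the speed is $\ge\mu$, so at some $t\in[0,t_n]$ we have $\tilde q_{v'}(t)\in J_k^{s_{v'}(k)}=J_k^{1-s_v(k)}$. So $\tilde q_v(t)$ is within less than $\delta$ of $J_k^{1-s_v(k)}$, contradicting Lemma 11. $\square$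

Hence at least $2^n/(2R+1)$ Bowen balls of radius $\epsilon'$ and time $t_n$ are needed to cover $\mathcal K$, where $\epsilon'$ does not depend on $n$, and
$$h_{\rm top}(\phi|_{\mathcal K})\ \ge\ \limsup_{n\to\infty}\frac1{t_n}\log\frac{2^n}{2R+1}=\frac{\mu\log2}{3ND}>0 .$$
This proves Theorem A. Since $h>\sup V$ was arbitrary, every system on $\mathbb T^2$ whose nonempty singular set consists of weak singularities exhibits chaotic behavior. $\blacksquare$

## 11. Arbitrary exponents, the Klein bottle, and all itineraries

**Theorem B.**
1. (All singularities; uses Theorem 3 quoted in Section 2.) On $\mathbb T^2$, for arbitrary exponents $\alpha_j>0$, $\Delta\ne\emptyset$ implies a compact chaotic invariant set of noncollision trajectories on every level $h>\sup V$. The condition $\Delta\ne\emptyset$ cannot be dropped.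
2. (Klein bottle.) Theorem A holds with $\mathbb T^2$ replaced by the Klein bottle.
3. (Symbolic dynamics.) In Theorem A, with $A,S,J_k^i$ as above, there are $N$ and $\delta,\rho>0$ such that for every $s\in\{0,1\}^{\mathbb Z}$ whose maximal constant blocks all have length $\ge N$ (finite or infinite), there is a noncollision trajectory of energy $h$, at $d_A$-distance $\ge\rho$ from $\Delta$, with a lift to $S$ that meets $J_k^{s_k}$ and stays at distance $\ge\delta$ from $J_k^{1-s_k}$ for every $k\in\mathbb Z$. If $s$ is periodic and both symbols occur, the trajectory may be taken periodic.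

*Proof of 1.* If all $\alpha_j<1$, this is Theorem A. If some $\alpha_j\ge1=A_2$, that point is counted in some $n_k$ with $k\ge2$ or in $n_\infty$, so $A(\Delta)>0=2\chi(\mathbb T^2)$ and the quoted Theorem 3 applies. For $\Delta=\emptyset$, the flat torus with $V=0$ has zero entropy on every level, by the example after Definition 3.

*Proof of 2.* Lift the system to the orientation double cover $\mathbb T^2$, with deck involution. It satisfies the assumptions of Theorem A there; let $\mathcal K$ be the resulting set, $\iota$ the involution induced on phase space, which commutes with the flow, and $\mathcal K''=\mathcal K\cup\iota\mathcal K$. The image $\mathcal K'$ of $\mathcal K$ in the phase space over the Klein bottle is compact, invariant and noncollision, and $\mathcal K''\to\mathcal K'$ is two-to-one with fibers $\{x,\iota x\}$. Take an $\iota$-invariant metric on $\mathcal K''$ (replace $\operatorname{dist}(x,y)$ by $\operatorname{dist}(x,y)+\operatorname{dist}(\iota x,\iota y)$), and on $\mathcal K'$ the minimal distance between lifts. Since $\iota$ has no fixed points, $m_0=\min\operatorname{dist}(x,\iota x)>0$. Let $\epsilon<m_0/4$. If the projection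 of $x\in\mathcal K''$ lies in the Bowen ball of time $t$ and radius $\epsilon$ about $y\in\mathcal K'$, then at each time in $[0,t]$ the orbit of $x$ is within $\epsilon$ of the orbit of exactly one of the two lifts of $y$, since otherwise some point and its image under $\iota$ would be less than $2\epsilon<m_0$ apart. By continuity it is always the same lift. So $k$ Bowen balls covering $\mathcal K'$ yield $2k$ Bowen balls of the same time and radius covering $\mathcal K''$, and $h_{\rm top}(\mathcal K')\ge h_{\rm top}(\mathcal K'')\ge h_{\rm top}(\mathcal K)>0$.

*Proof of 3.* Take $N,\delta$ from Lemma 11 and $r,\rho$ from Lemma 12. If $s$ is periodic and both symbols occur, then $s\in\mathcal P_N$, and the claim is Lemmas 11 and 12. Since $c(t+t_P)=T^{RP}c(t)$ when $t_0=0$, $c$ projects to a closed geodesic in the quotient of $S$ by $T^{RP}$, so the trajectory is periodic.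

In general choose $s^{(n)}\in\mathcal P_N$ agreeing with $s$ on $[-n,n]$ as follows. Cut $s$ outside $[-n,n]$ at ends of finite blocks, or inside an infinite block so that at least $N$ of its symbols are kept. If only one symbol occurs in the resulting word, append a block of $N$ copies of the other one. Repeat the word periodically; equal symbols meeting at a junction only lengthen blocks. By Arzelà–Ascoli the minimizers, normalized by $t_0=0$, subconverge to a curve $c$ with $c(t_k)\in J_k^{s_k}$, $d(c,J_k^{1-s_k})\ge\delta$, $d(c,\tilde\Delta)\ge\rho$, all of whose arcs of length $\le r$ are shortest in $S$. If $c$ touches $\partial S$, it is a boundary geodesic, by Lemma 2; otherwise it is locally shortest in $\operatorname{int}S\setminus\tilde\Delta$. In both cases it is a $g$-geodesic, of infinite length in both directions because $t_{k+1}-t_k\ge D_0$. On the set of points at $d_A$-distance $\ge\rho$ from $\Delta$ the speed $ds/dt=2\lambda(h-V)$ lies between two positive constants, so the reparametrization of $c$ is a trajectory of energy $h$ defined for all time, as required. $\square$
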